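
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Clauses with Function Symbols Need Not Have\\ a Least Generalization under Implication}


\begin{abstract}
A least generalization under implication (LGI) of a finite set $S$ of clauses is a clause that implies every member of $S$ and is implied by every clause that does so. An LGI is known to exist if $S$ contains a non-tautologous function-free clause. We show that it need not exist if every clause of $S$ contains a function symbol: already with one binary predicate and one unary function there are two Horn clauses that have no LGI. We then determine the alphabets over which every non-empty finite set of clauses has an LGI.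
\end{abstract}

\section{The question and the answer}

Fix a first-order alphabet of predicate symbols, constants and function symbols; ``function symbol'' always means a function symbol of arity at least $1$. Logic is without equality. A \emph{clause} is a finite, possibly empty, set of literals, read as the universal closure of their disjunction. The set $\mathcal C$ of all clauses over the alphabet is a \emph{clausal language}. A clause is \emph{function-free} if no function symbol occurs in it (constants and variables may occur), it is a \emph{tautology} if it is valid, and it is a \emph{Horn clause} if it has at most one positive literal. We write $C\models D$ if the universal closure of $D$ is a logical consequence of that of $C$, and then call $C$ \emph{at least as general as} $D$. Two clauses are \emph{equivalent} if each implies the other; renaming variables gives an equivalent clause.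

Let $S\subseteq\mathcal C$ be finite. A clause $G\in\mathcal C$ is a \emph{generalization} of $S$ (under implication) if $G\models D$ for every $D\in S$. It is a \emph{least generalization under implication}, or \emph{LGI}, of $S$ in $\mathcal C$ if moreover $G'\models G$ for every generalization $G'\in\mathcal C$ of $S$. Thus a generalization is a single clause from which all of $S$ can be recovered, and an LGI is one that says no more than necessary: it is a least upper bound of $S$ in the order of generality. The empty clause, which is false in every structure, is always a generalization, and a set $\{D\}$ has the LGI $D$. The question is what happens with two or more clauses.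

One property of the order speaks for existence.

\begin{lemma}\label{lem:join}
Let $G_1,\dots,G_q$, with $q\ge1$, be generalizations of $S$, no two of which share a variable. Then $G_1\cup\dots\cup G_q$ is a generalization of $S$ and is implied by each $G_j$.
\end{lemma}

\begin{proof}
Each $G_j$ implies the union, as it is a subset of it. Conversely, if in some structure every $G_j$ is false, choose for each $j$ an assignment falsifying all literals of $G_j$. Since the variables are disjoint, these assignments combine into one that falsifies the union. So the union is equivalent to the disjunction of the universal closures of the $G_j$. Each of these implies every member of $S$, hence so does the union.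
\end{proof}

Consequently an LGI exists whenever $S$ has, up to equivalence, only finitely many generalizations: take the union of variable-disjoint representatives. An obstruction must come from infinitely many inequivalent generalizations. Implication is also a subtle order, because a clause may be used repeatedly. For instance, $\{\neg p(x),p(f(x))\}$ implies $\{\neg p(x),p(f(f(x)))\}$ by being used twice, although no instance of the first clause is contained in the second. Still, the following is known.

\begin{fact}\label{fact:known}
If $S$ is a finite set of clauses from $\mathcal C$ that contains at least one non-tautologous function-free clause, then an LGI of $S$ in $\mathcal C$ exists and is computable.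
\end{fact}

Since one non-tautologous function-free clause suffices, one may hope that the hypothesis can be dropped. The following is posed as an open question in \cite{source}: \emph{for clauses which all contain functions, is there always an LGI?} That is, does every non-empty finite set of clauses, each containing a function symbol, have an LGI in $\mathcal C$, for every $\mathcal C$ whose alphabet has a function symbol? The answer is no.

\begin{theorem}\label{thm:main}
Suppose that the alphabet of $\mathcal C$ contains
\begin{itemize}
\item[\textup{(A)}] a predicate symbol $r$ of arity $m\ge2$ and a function symbol $f$ of arity $k\ge1$; or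
\item[\textup{(B)}] a predicate symbol $p$ of arity $1$ and a function symbol $g$ of arity $k\ge2$.
\end{itemize}
Then there is a two-element set $\{D_1,D_2\}\subseteq\mathcal C$ of Horn clauses, each containing a function symbol, that has no LGI in $\mathcal C$.
\end{theorem}

With $r$ binary and $f$ unary, the two clauses are, in the variables $a,u,b,c$,
\[
\begin{aligned}
&\{\neg r(a,a),\ \neg r(a,u),\ \neg r(u,f(u)),\ \neg r(b,c),\ \neg r(c,u),\ r(f(c),f(u))\},\\
&\{\neg r(a,a),\ r(f(a),f(a))\}.
\end{aligned}
\]
The number two is optimal, since a single clause is its own LGI. The hypotheses on the alphabet are optimal too: condition (3) of the next theorem says exactly that neither (A) nor (B) holds.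

\begin{theorem}\label{thm:class}
For a clausal language $\mathcal C$ the following are equivalent.
\begin{enumerate}
\item[\textup{(1)}] Every non-empty finite $S\subseteq\mathcal C$ has an LGI in $\mathcal C$.
\item[\textup{(2)}] Every non-empty finite $S\subseteq\mathcal C$ all of whose clauses contain a function symbol has an LGI in $\mathcal C$.
\item[\textup{(3)}] The alphabet satisfies at least one of the following:
 \begin{itemize}
 \item[\textup{(a)}] it has no function symbols (of arity $\ge1$);
 \item[\textup{(b)}] all predicate symbols have arity $0$;
 \item[\textup{(c)}] all predicate symbols have arity $\le1$ and all function symbols have arity $1$.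
 \end{itemize}
\end{enumerate}
\end{theorem}

Section~\ref{sec:free} introduces the structures we use to refute implications. Section~\ref{sec:clauses} presents the two clauses together with an infinite chain of ever weaker generalizations of them, and tests the most natural candidate for an LGI by hand. Section~\ref{sec:proof} proves Theorem~\ref{thm:main}, and Section~\ref{sec:class} proves Theorem~\ref{thm:class}.

\section{Refuting implications in free structures}\label{sec:free}

For a clause $G$ let $G^-$ be the set of atoms of its negative literals and $G^+$ the set of atoms of its positive literals. We call their members the \emph{negative} and the \emph{positive atoms} of $G$. We write a Horn clause with exactly one positive literal as an implication from its negative atoms, the \emph{body}, to its positive atom, the \emph{head}.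

Let $K$ be a non-empty set of new constants, not in the alphabet, and let $T$ be a set of ground atoms over the alphabet extended by $K$. The \emph{free structure} on $K$ with true atoms $T$ has as universe all ground terms over the extended alphabet. Constants and function symbols are interpreted by themselves, and a ground atom is true if and only if it lies in $T$. An assignment is then a substitution $\tau$ of ground terms for variables, and an atom $B$ is true under $\tau$ if and only if $B\tau\in T$. Hence a clause $G$ is false in the structure if and only if there is a substitution $\tau$ with
\begin{equation}\label{eq:false}
B\tau\in T\ \text{ for all } B\in G^-\qquad\text{and}\qquad B\tau\notin T\ \text{ for all } B\in G^+ .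
\end{equation}

We often \emph{freeze} the variables of a clause, that is, use them as new constants. (Formally one takes a fresh constant for each variable; we keep the same letters, and call the assignment of each variable to its own constant the identity assignment.) If the variables of $D$ are frozen, if $D^-\subseteq T$ and if $D^+\cap T=\emptyset$, then $D$ is false in the free structure, by the identity assignment. If also $G\models D$, then $G$ is false there as well, and \eqref{eq:false} tells us about the form of $G$. Here is a first use.

\begin{example}
Let $p$ be a unary predicate symbol and let $c,d$ be distinct constants of the alphabet. The set consisting of the one-literal clauses $p(c)$ and $p(d)$ has the LGI $p(x)$. Indeed, let $G$ be a generalization. In a free structure with $T=\emptyset$ the clause $p(c)$ is false, so $G$ is false and has no negative atoms. In a free structure where only the atom $p(c)$ is false, $G$ is false, so every positive atom of $G$ has $p(c)$ as an instance. In the same way every positive atom has $p(d)$ as an instance. So every atom of $G$ is $p(v)$ for some variable $v$, and $G$ is empty or equivalent to $p(x)$. In either case $G\models p(x)$.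
\end{example}

\section{Two clauses and a descending chain}\label{sec:clauses}

\subsection{Notation for edges}

Theorem~\ref{thm:main} covers several alphabets, but we need only a way to write a pair of terms as an atom, and one term-forming operation. In case (A) put
\[
R(s,t)=r(s,t,\dots,t),\qquad Ft=f(t,\dots,t);
\]
in case (B) put
\[
R(s,t)=p(g(s,t,\dots,t)),\qquad Ft=g(t,\dots,t).
\]
For $r$ binary and $f$ unary these are just $r(s,t)$ and $f(t)$, and the reader loses nothing by thinking of this case. We use only two facts.
\begin{itemize}
\item[(i)] The atom $R(s,t)$ determines $s$ and $t$, and substitutions satisfy $R(s,t)\sigma=R(s\sigma,t\sigma)$ and $(Ft)\sigma=F(t\sigma)$.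
\item[(ii)] $F$ is injective on terms, and $Ft$ is never a constant or a variable. Hence if $F^iv=F^jw$ with $v,w$ constants or variables, then $i=j$ and $v=w$.
\end{itemize}
In (i) the terms can be read off because $m\ge2$ in case (A) and $k\ge2$ in case (B).

We read $R(s,t)$ as an edge from $s$ to $t$. In this reading, a clause with head $R(Fx,Fz)$ and with $R(x,z)$ in its body says under which circumstances an edge from $x$ to $z$ may be \emph{lifted} to an edge from $Fx$ to $Fz$.

\subsection{The chain and the two clauses}

For $n\ge1$ let
\[
C_n:\quad R(x,z)\wedge R(y_0,x)\wedge R(y_0,y_1)\wedge R(y_1,y_2)\wedge\dots\wedge R(y_{n-1},y_n)\ \to\ R(Fx,Fz).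
\]
So an edge from $x$ to $z$ may be lifted provided $x$ has a predecessor $y_0$ from which a walk of length $n$ starts. The longer the walk demanded, the weaker the clause: $C_n\subseteq C_{n+1}$, hence $C_n\models C_{n+1}$.

\begin{remark}
For $n\ge2$ the weakening is strict: $C_{n+1}\not\models C_n$. Freeze the variables of $C_n$ and consider the free structure on them whose true atoms are those in the body of $C_n$. By (i), the edges are those listed in the body. The longest walk is $y_0,\dots,y_n$, of length $n$, because the walk $y_0,x,z$ has only length $2\le n$. Hence no instance of the body of $C_{n+1}$ is true, and $C_{n+1}$ holds. But $C_n$ is false under the identity assignment, since by (ii) its head is not in its body.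
\end{remark}

The ``limit'' of the $C_n$ would allow lifting an edge from $x$ to $z$ if $x$ has a predecessor from which walks of every length start. This is not a clause. Finitely many edges between variables can provide walks of every length only by a closed walk, and this is the gap we exploit. We need clauses implied by all the $C_n$ such that one of them supplies arbitrarily long walks from some vertex, but no closed walk that can be reached from it. Finitely many atoms can do this if the lifting itself produces the long walk:
\[
\begin{aligned}
D_1:&\quad R(a,a)\wedge R(a,u)\wedge R(u,Fu)\wedge R(b,c)\wedge R(c,u)\ \to\ R(Fc,Fu),\\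
D_2:&\quad R(a,a)\ \to\ R(Fa,Fa).
\end{aligned}
\]
The loop at $a$ lets $C_n$ lift the edges among $a$, $u$ and $Fu$ again and again, which creates the infinite path $u,Fu,F^2u,\dots$. Now $b$ is a predecessor of $c$ and starts the walk $b,c,u,Fu,F^2u,\dots$, so every $C_n$ can lift the edge from $c$ to $u$. The clause $D_2$ has a different task: it will prevent a generalization from having a negative atom such as $R(u,Fu)$.

\begin{lemma}\label{lem:gen}
For all $n\ge1$ we have $C_n\models D_1$ and $C_n\models D_2$.
\end{lemma}

\begin{proof}
For $D_2$, instantiate all variables of $C_n$ by $a$.

For $D_1$, take a model of $C_n$ and values of $a,u,b,c$ for which the body of $D_1$ holds. We show by induction on $i\ge0$ that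
\begin{equation}\label{eq:lift}
R(F^ia,F^ia),\qquad R(F^ia,F^iu),\qquad R(F^iu,F^{i+1}u)
\end{equation}
hold. For $i=0$ they belong to the body of $D_1$. Assume \eqref{eq:lift} for $i$. Put $y_0=\dots=y_n=F^ia$ and let $(x,z)$ be in turn $(F^ia,F^ia)$, $(F^ia,F^iu)$ and $(F^iu,F^{i+1}u)$. Then $R(x,z)$ holds by \eqref{eq:lift}; $R(y_0,x)$ is the first fact of \eqref{eq:lift} if $x=F^ia$ and the second if $x=F^iu$; and $R(y_j,y_{j+1})$ is the first. So $C_n$ yields the three facts for $i+1$.

Finally take $x=c$, $z=u$, $y_0=b$, $y_1=c$, and $y_j=F^{j-2}u$ for $2\le j\le n$. The atoms $R(x,z)=R(c,u)$ and $R(y_0,x)=R(y_0,y_1)=R(b,c)$ are in the body of $D_1$, and the remaining steps of the walk are given by $R(c,u)$ and the third fact of \eqref{eq:lift}. Hence $R(Fc,Fu)$ holds.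
\end{proof}

So every $C_n$ is a generalization of $\{D_1,D_2\}$, and an LGI would be a clause \emph{below the whole chain}, that is, implied by every $C_n$, that still implies both $D_1$ and $D_2$.

\subsection{The refuting structure}

A \emph{closed walk} in a digraph has length at least $1$; a loop counts. Call a vertex \emph{good} if some walk, possibly of length $0$, leads from it to a vertex on a closed walk. Digraph homomorphisms map walks to walks and closed walks to closed walks, hence good vertices to good vertices.

Freeze the variables of $D_1$ and let $M_1$ be the free structure on $\{a,u,b,c\}$ whose true atoms are
\[
R(F^ka,F^ka),\quad R(F^ka,F^ku),\quad R(F^ku,F^{k+1}u)\quad(k\ge0),\qquad R(b,c),\quad R(c,u).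
\]
Let $\Delta$ be the digraph on the universe of $M_1$ with an edge $s\to t$ if and only if $R(s,t)$ is true in $M_1$; see Figure~\ref{fig:delta}. By (i) its edges are exactly
\[
F^ka\to F^ka,\quad F^ka\to F^ku,\quad F^ku\to F^{k+1}u\quad(k\ge0),\qquad b\to c,\quad c\to u,
\]
and by (ii) the terms $F^ka$, $F^ku$ $(k\ge0)$, $b$, $c$ in this list are pairwise distinct.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[->,>=stealth]
\node (b) at (0,0) {$b$};
\node (c) at (1.8,0) {$c$};
\node (u0) at (3.6,0) {$u$};
\node (u1) at (5.4,0) {$Fu$};
\node (u2) at (7.2,0) {$F^2u$};
\node (u3) at (9,0) {$\cdots$};
\node (a0) at (3.6,-1.5) {$a$};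
\node (a1) at (5.4,-1.5) {$Fa$};
\node (a2) at (7.2,-1.5) {$F^2a$};
\node at (9,-1.5) {$\cdots$};
\node (fc) at (3.6,1.3) {$Fc$};
\draw (b) -- (c);
\draw (c) -- (u0);
\draw (u0) -- (u1);
\draw (u1) -- (u2);
\draw (u2) -- (u3);
\draw (a0) -- (u0);
\draw (a1) -- (u1);
\draw (a2) -- (u2);
\path (a0) edge[loop below] (a0);
\path (a1) edge[loop below] (a1);
\path (a2) edge[loop below] (a2);
\draw[dashed] (fc) -- (u1);
\end{tikzpicture}
\caption{The digraph $\Delta$ (solid edges; isolated vertices other than $Fc$ are omitted). Walks of every length start at $b$, but no closed walk can be reached from $b$. Closed walks can be reached only from $a,Fa,F^2a,\dots$. The dashed edge is the head of $D_1$; it is missing from $\Delta$.}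
\label{fig:delta}
\end{figure}

\begin{lemma}\label{lem:delta}
\begin{itemize}
\item[\textup{(a)}] $D_1$ is false in $M_1$.
\item[\textup{(b)}] The good vertices of $\Delta$ are exactly the terms $F^ka$, $k\ge0$.
\item[\textup{(c)}] If $y\to v$ and $v\to w$ are edges of $\Delta$ and $y$ is good in $\Delta$, then $Fv\to Fw$ is an edge of $\Delta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The body of $D_1$ is true under the identity assignment. The head $R(Fc,Fu)$ is false, because by (ii) the term $Fc$ is not among the first coordinates $F^ka,F^ku,b,c$ of the edges.

(b) Each $F^ka$ has a loop, so it is good. From $F^ku$ walks of positive length lead only to $F^lu$ with $l>k$; from $c$ they lead only to terms $F^lu$, and from $b$ only to $c$ and terms $F^lu$. A vertex on a closed walk has an outgoing edge, so the only vertices on closed walks are the $F^ka$. The only edge into $F^ka$ is its loop, so no other vertex reaches a closed walk.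

(c) By (b), $y=F^ka$ for some $k$, so $v$ is $F^ka$ or $F^ku$. Thus $(v,w)$ is one of $(F^ka,F^ka)$, $(F^ka,F^ku)$, $(F^ku,F^{k+1}u)$. Applying $F$ to both coordinates gives an edge in each case.
\end{proof}

\subsection{The most natural candidate}\label{sec:candidate}

Before the general proof, consider the clause
\[
L:\quad R(x,z)\wedge R(y,x)\wedge R(y,t)\wedge R(t,t)\ \to\ R(Fx,Fz),
\]
in which the walk of length $n$ from $y_0$ has been replaced by an edge into a loop. Every $C_n$ implies $L$: put $y_0=y$ and $y_1=\dots=y_n=t$. So $L$ lies below the whole chain. Moreover $L\models D_2$: instantiate all variables by $a$. But $L\not\models D_1$. Indeed, whenever the body of $L$ is true in $M_1$, the value of $y$ is good in $\Delta$ because it has an edge to a vertex with a loop, so the head is true by Lemma~\ref{lem:delta}(c). Thus $L$ is true in $M_1$, whereas $D_1$ is false there.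

A clause below the whole chain may be more complicated than $L$: its body may be any finite digraph with other atoms added, and it may have positive atoms like $R(F^2v,F^2w)$, obtained by using $C_n$ repeatedly. The proof shows that no such clause does better.

\section{No clause fits below the chain}\label{sec:proof}

\begin{proposition}\label{prop:none}
There is no clause $G\in\mathcal C$ with $G\models D_1$, $G\models D_2$, and $C_n\models G$ for all $n\ge1$.
\end{proposition}

The idea is as follows. Since $D_1$ is false in $M_1$, such a $G$ would be false there. We contradict this by producing a positive atom of $G$ that is true in $M_1$ under \emph{every} substitution making the negative atoms of $G$ true. We find it by starting from the negative atoms of $G$ and closing off under $C_n$ for one large $n$: since $C_n\models G$, a positive atom of $G$ must be among the results. We first have to know what edges we start from, and here $D_2$ enters.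

\begin{proof}
Suppose $G$ is such a clause, and let $V$ be the finite set of its variables.

\medskip\noindent
\textbf{Step 1: the negative atoms of $G$ (use of $D_2$).}
Let $M_2$ be the free structure on $\{a\}$ whose only true atom is $R(a,a)$. By (i) and (ii), $R(Fa,Fa)$ is false, so $D_2$ is false in $M_2$, and hence so is $G$. By \eqref{eq:false} there is a substitution $\sigma$ with $B\sigma=R(a,a)$ for every $B\in G^-$. If $B=R(s,t)$, then $s\sigma=t\sigma=a$ by (i), and as the constant $a$ is not in the alphabet, $s$ and $t$ must be variables. So:
\begin{equation}\label{eq:vars}
\text{if } R(s,t)\in G^-,\ \text{ then } s,t\in V.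
\end{equation}
(There may be further negative atoms, not of the form $R(s,t)$. They do no harm.)

\medskip\noindent
\textbf{Step 2: what the chain can derive (use of $C_n\models G$).}
By \eqref{eq:vars} the edges in $G^-$ form a digraph on $V$:
\[
\Gamma_0=\{(v,w)\in V^2: R(v,w)\in G^-\}.
\]
If $n$ is large compared with $|V|$, a vertex that starts a walk of length $n$ is good, so $C_n$ can lift an edge from $v$ to $w$ only if $v$ has a good predecessor. The lifted edges form a copy of a possibly smaller digraph, and only these can be used for lifting once more. So goodness has to be recomputed at each level. We define, for $i\ge0$,
\[
\Gamma_{i+1}=\{(v,w)\in\Gamma_i:\ \text{there is } y\in V \text{ with } (y,v)\in\Gamma_i \text{ and } y \text{ good in } \Gamma_i\}.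
\]
For example, for the clause $L$ of Section~\ref{sec:candidate}, the good vertices of $\Gamma_0$ are $y$ and $t$, so $\Gamma_1=\{(x,z),(t,t)\}$. In $\Gamma_1$ the vertex $x$ has no predecessor any more, and $\Gamma_2=\{(t,t)\}$.

Freeze the variables of $G$ and let $N$ be the free structure on $V\cup\{*\}$, with an extra constant $*$ only to avoid an empty set, whose true atoms are
\[
G^-\ \cup\ \{R(F^iv,F^iw): i\ge0,\ (v,w)\in\Gamma_i\}.
\]

\emph{Claim: $N\models C_n$ for $n=|V|+1$.} Suppose that all body atoms of an instance of $C_n$ are true in $N$. By \eqref{eq:vars} and (i), every true atom of the form $R(s,t)$ has $s=F^iv$ and $t=F^iw$ for some $i\ge0$ and $(v,w)\in\Gamma_i$. By (ii), each of these terms determines $i$ and the element of $V$; call $i$ its level. The two terms of one atom have the same level, $R(x,z)$ and $R(y_0,x)$ share $x$, $R(y_0,x)$ and $R(y_0,y_1)$ share $y_0$, and $R(y_{j-1},y_j)$ and $R(y_j,y_{j+1})$ share $y_j$. So all terms have the same level $i$. Thus $x=F^iv$, $z=F^iw$ and $y_j=F^iv_j$ with $(v,w),(v_0,v)\in\Gamma_i$, and $v_0,v_1,\dots,v_n$ is a walk in $\Gamma_i$. Since $n+1>|V|$, a vertex occurs twice on this walk, so it lies on a closed walk, and $v_0$ is good in $\Gamma_i$. Hence $(v,w)\in\Gamma_{i+1}$, and the head $R(F^{i+1}v,F^{i+1}w)$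 is true in $N$. This proves the claim.

As $C_n\models G$, the clause $G$ is true in $N$, in particular under the identity assignment of its variables. All its negative atoms are true there, so some positive atom $A$ of $G$ is true. Hence
\begin{equation}\label{eq:A}
A\in G^-\qquad\text{or}\qquad A=R(F^iv,F^iw)\ \text{ with } i\ge0,\ (v,w)\in\Gamma_i .
\end{equation}

\medskip\noindent
\textbf{Step 3: the contradiction in $M_1$ (use of $D_1$).}
By Lemma~\ref{lem:delta}(a), $D_1$ is false in $M_1$, hence $G$ is false in $M_1$. Let $\tau$ be a substitution as in \eqref{eq:false}: all atoms $B\tau$ with $B\in G^-$ are true in $M_1$, and $A\tau$ is false. In particular $A\notin G^-$, so the second alternative of \eqref{eq:A} holds.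

\emph{Claim: for all $i\ge0$, if $(v,w)\in\Gamma_i$, then $F^i(v\tau)\to F^i(w\tau)$ is an edge of $\Delta$.} For $i=0$ this holds because $R(v,w)\tau$ is true in $M_1$ for $R(v,w)\in G^-$. Assume the claim for $i$. It says that $v\mapsto F^i(v\tau)$ is a homomorphism from $\Gamma_i$ to $\Delta$. Let $(v,w)\in\Gamma_{i+1}$, witnessed by $y$. Then $(y,v)$ and $(v,w)$ are in $\Gamma_i$, so $F^i(y\tau)\to F^i(v\tau)$ and $F^i(v\tau)\to F^i(w\tau)$ are edges of $\Delta$. Moreover $F^i(y\tau)$ is good in $\Delta$, being the image of a good vertex. By Lemma~\ref{lem:delta}(c), $F^{i+1}(v\tau)\to F^{i+1}(w\tau)$ is an edge of $\Delta$. This proves the claim.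

By the claim and (i), $A\tau=R(F^i(v\tau),F^i(w\tau))$ is true in $M_1$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The clauses $D_1$ and $D_2$ are Horn clauses, and each contains a function symbol. An LGI $G$ of $\{D_1,D_2\}$ would satisfy $G\models D_1$ and $G\models D_2$. By Lemma~\ref{lem:gen} every $C_n$ is a generalization of $\{D_1,D_2\}$, so $C_n\models G$ for all $n\ge1$. This contradicts Proposition~\ref{prop:none}.
\end{proof}

\begin{remark}
The clause $D_2$ is used only for \eqref{eq:vars}, but this use is essential: $\{D_1\}$ has the LGI $D_1$, and $G=D_1$ satisfies all assumptions of Proposition~\ref{prop:none} except $G\models D_2$. It violates \eqref{eq:vars} through its atom $R(u,Fu)$, which joins two levels and so produces an infinite walk without a closed one.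
\end{remark}

Proposition~\ref{prop:none} says more than Theorem~\ref{thm:main}. Call a generalization $G$ of $S$ \emph{minimal} if every generalization $G'$ of $S$ with $G\models G'$ also satisfies $G'\models G$.

\begin{corollary}
Let $D_1,D_2$ be as above.
\begin{itemize}
\item[\textup{(a)}] $\{D_1,D_2\}$ has no LGI within the Horn clauses of $\mathcal C$, nor within the definite clauses of $\mathcal C$ (those with exactly one positive literal).
\item[\textup{(b)}] $\{D_1,D_2\}$ has no minimal generalization under implication in $\mathcal C$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) $D_1$, $D_2$ and all $C_n$ are definite Horn clauses. So an LGI within either class would be implied by all $C_n$ and would imply $D_1$ and $D_2$, and Proposition~\ref{prop:none} excludes every clause with these properties.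

(b) Let $G$ be a minimal generalization of a finite set $S$, and let $G'$ be any generalization of $S$, renamed so as to share no variable with $G$. By Lemma~\ref{lem:join}, $G\cup G'$ is a generalization of $S$ implied by $G$ and by $G'$. By minimality $G\cup G'\models G$, so $G'\models G$. Thus $G$ is an LGI of $S$. By Theorem~\ref{thm:main} and its proof, there is none for $S=\{D_1,D_2\}$.
\end{proof}

\section{The alphabets for which LGIs always exist}\label{sec:class}

The body of $C_n$ links arbitrarily many variables into one long walk. If every atom contains at most one variable, nothing of this kind is possible: a clause falls apart into pieces with at most one variable each. Under condition (c) of Theorem~\ref{thm:class}, a clause that implies a given non-tautology can moreover use only finitely many pieces, up to renaming. So there are only finitely many such clauses up to equivalence, and Lemma~\ref{lem:join} gives an LGI.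

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(1)$\Rightarrow$(2) is trivial.

(2)$\Rightarrow$(3). Suppose (3) fails. By the failure of (a) and (b) there are a function symbol and a predicate symbol of arity at least $1$. If some predicate symbol has arity at least $2$, then case (A) of Theorem~\ref{thm:main} applies. Otherwise all predicate symbols have arity at most $1$ and some predicate symbol has arity $1$; since (c) fails, some function symbol has arity at least $2$, and case (B) applies. Either way (2) fails.

(3)$\Rightarrow$(1). Let $S\subseteq\mathcal C$ be finite and non-empty. If all clauses of $S$ are tautologies, then any element of $S$ is an LGI, since every clause implies a tautology. So let $D\in S$ be a non-tautology. In case (a) the clause $D$ is function-free, and an LGI exists by Fact~\ref{fact:known}.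

Now assume (b) or (c). We show below that, up to equivalence, only finitely many clauses $G$ imply $D$. In particular $S$ then has only finitely many generalizations up to equivalence, and at least one, the empty clause. Take representatives $G_1,\dots,G_q$ of these, renamed so that no two share a variable, and let $G^*$ be their union. By Lemma~\ref{lem:join}, $G^*$ is a generalization of $S$ implied by each $G_j$. Every generalization of $S$ is equivalent to some $G_j$, so it implies $G^*$. Hence $G^*$ is an LGI of $S$.

It remains to prove the finiteness. Freeze the variables of $D$, using fresh constants for them; let $K$ consist of these constants and one more. After freezing, $D^-$ and $D^+$ become finite sets of ground atoms $E^-$ and $E^+$. They are disjoint because $D$ is not a tautology. Let $G\models D$. In the free structure on $K$ with true atoms $E^-$ the clause $D$ is false, so $G$ is false, and by \eqref{eq:false} every negative atom of $G$ has an instance in $E^-$. In the free structure on $K$ whose \emph{false} atoms are exactly those in $E^+$ the clause $D$ is false again, because the atoms in $E^-$ are true there by disjointness. So $G$ is false, and every positive atom of $G$ has an instance in $E^+$. Thus every atom of $G$ has an instance in the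 finite set $E=E^-\cup E^+$, which depends only on $D$.

By (b) or (c), every atom of $G$ either has arity $0$ or has the form $p(h_1(\cdots h_j(w)\cdots))$ with $j\ge0$, unary function symbols $h_1,\dots,h_j$, and a variable or constant $w$. An atom without variables is its own only instance, so it belongs to $E$. An atom $p(h_1(\cdots h_j(v)\cdots))$ with a variable $v$ has an instance $p(h_1(\cdots h_j(t)\cdots))\in E$, so it arises from an element of $E$ by replacing a subterm $t$ by $v$. Let $\mathcal L_0$ be the set of literals whose atoms are in $E$ and contain no constant from $K$. For a variable $v$ let $\mathcal L(v)$ be the set of literals whose atoms arise from elements of $E$ by replacing a subterm $t$ by $v$ in the way just described. Both sets are finite; $\mathcal L_0$ depends only on $D$, and $\mathcal L(v)$ only on $D$ and the name $v$. We have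
\[
G=G_0\cup\bigcup_{v}G_v,\qquad G_0\subseteq\mathcal L_0,\qquad G_v\subseteq\mathcal L(v),
\]
where $v$ runs through the variables of $G$. No two parts share a variable. As in the proof of Lemma~\ref{lem:join}, the universal closure of $G$ is therefore equivalent to the disjunction of $\bigvee G_0$ and the formulas $\forall v\bigvee G_v$.

Fix a variable $x$. The formula $\forall v\bigvee G_v$ does not change its meaning when $v$ is renamed to $x$, and repeated disjuncts may be dropped. So, up to equivalence, $G$ depends only on $G_0$ and on the set of those $P\subseteq\mathcal L(x)$ that become $G_v$, for some variable $v$ of $G$, when $x$ is replaced by $v$. There are only finitely many possibilities for the set $G_0\subseteq\mathcal L_0$ and for this set of subsets of $\mathcal L(x)$. This proves the finiteness.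
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Least Generalizations and Greatest Specializations of Sets of Clauses},
\url{https://homepages.cwi.nl/~rdewolf/publ/ilp/jair96.pdf}.
\end{thebibliography}

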